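# Pro-$\pi_1$-saturation of the Gromov boundaries of hyperbolic systolic groups

## 1. Systolic groups and pro-$\pi_1$-saturated boundaries

**Theorem 1.** If $G$ is a word hyperbolic systolic group, then its Gromov boundary $\partial G$ is pro-$\pi_1$-saturated.

In plain words: take a closed subset $Y$ of $\partial G$ and a loop in it, where loops are viewed through finer and finer polyhedral approximations. If the loop becomes contractible in $\partial G$, then it was already contractible in $Y$. The question whether this holds for all word hyperbolic systolic groups is posed in "Fundamental pro-groups and Gromov boundaries of 7-systolic groups" (http://www.math.uni.wroc.pl/~elsner/papers/pro7sys.pdf). For the smaller class of 7-systolic groups the conclusion is a known result; we shall not use it. Let us go through the words of the theorem.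

**Definition (systolic).** A simplicial complex is *flag* if every finite set of pairwise adjacent vertices spans a simplex. For $k\ge 4$ a complex is *$k$-large* if it is flag and every cycle (embedded closed edge path) of length $4\le \ell<k$ has a diagonal, that is, an edge joining two non-consecutive vertices of the cycle. It is *locally $k$-large* if the links of all its simplices are $k$-large. For $k\ge6$ it is *$k$-systolic* if it is connected, simply connected and locally $k$-large; 6-systolic complexes are called *systolic*. A group is ($k$-)systolic if it acts geometrically (properly discontinuously and cocompactly by simplicial automorphisms) on a ($k$-)systolic complex.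

For instance, a tree is systolic: vertex links are discrete sets, which contain no cycles. The triangulation of the plane by equilateral triangles is systolic: the link of a vertex is a hexagon, which is flag and contains no cycle of length 4 or 5. The triangulation of the hyperbolic plane with seven triangles at each vertex is 7-systolic. The boundary of the icosahedron is not systolic: its vertex links are pentagons, which have no diagonals.

We shall use one published fact about this class.

**(F1)** Systolic complexes are 6-large, in particular flag (Januszkiewicz–Świątkowski, *Simplicial nonpositive curvature*, Publ. IHES 104 (2006), Prop. 1.4).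

**Definition (pro-groups).** A *pro-group* is an inverse system of groups. A morphism $\alpha$ from $(K_s)$ to $(G_k)$, with bonding maps $g_{kj}:G_j\to G_k$ for $j\ge k$, is a family of elements $\alpha_k\in\varinjlim_s \mathrm{Hom}(K_s,G_k)$ with $\alpha_k=g_{kj}\alpha_j$ for $j\ge k$. A family of homomorphisms $f_k:G_k\to H_k$ commuting with the bonding maps is called a *level morphism*; composing with it gives $(f\alpha)_k=f_k\alpha_k$. A morphism $f$ is a *monomorphism* if $f\alpha=f\beta$ implies $\alpha=\beta$.

Monomorphisms need not be injective level by level. Let $G_k=\mathbb Z$ for all $k$, with zero bonding maps. Any morphism $\alpha$ into $(G_k)$ has $\alpha_k=g_{k,k+1}\alpha_{k+1}=0$, so there is only one, and every morphism out of $(G_k)$ is a monomorphism, even the zero one.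

**Definition (fundamental pro-group, saturation).** For a compact metric space $Z$ with base point $z_0$, $\text{pro-}\pi_1(Z,z_0)$ is the inverse system of fundamental groups of a pointed inverse system of compact polyhedra approximating $Z$ (for example, nerves of finer and finer open covers). It is well defined up to isomorphism of pro-groups, and a continuous pointed map induces a morphism. $Z$ is *pro-$\pi_1$-saturated* if for every closed $Y\subset Z$ and every $z_0\in Y$ the morphism $i^*_{\rm pro}:\text{pro-}\pi_1(Y,z_0)\to\text{pro-}\pi_1(Z,z_0)$ induced by the inclusion $i:Y\to Z$ is a monomorphism.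

The pro-group carries more than its limit. The dyadic solenoid is the inverse limit of circles under $z\mapsto z^2$, so its fundamental pro-group is $\mathbb Z\xleftarrow{2}\mathbb Z\xleftarrow{2}\cdots$. The limit of this system is $0$, since an element would have entries divisible by all powers of 2. But the pro-group is not trivial: otherwise the identity and the trivial endomorphism would agree, and for each $k$ some bonding map $g_{kj}$ would vanish, whereas $g_{kj}$ is multiplication by $2^{j-k}$.

**Small cases.** A free group of rank 2 acts on a tree, and its boundary is a Cantor set. A closed subset of a Cantor set is approximated by finite sets of points, so its pro-$\pi_1$ is trivial and Theorem 1 holds. For a group acting geometrically on the degree-7 hyperbolic plane the boundary is $S^1$. A proper closed subset $Y\subset S^1$ is approximated by finite disjoint unions of arcs, so its pro-$\pi_1$ is trivial; for $Y=S^1$ the morphism is the identity. So $S^1$ is saturated.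

On the other hand, a saturated space contains no closed disc. If $\Delta\subset Z$ is one and $Y=\partial\Delta$, then $i^*_{\rm pro}$ factors through the trivial pro-group of $\Delta$, so it does not separate the identity from the trivial endomorphism of $\mathbb Z=\text{pro-}\pi_1(Y)$. In particular $S^2$ is not saturated, and $S^2$ is the boundary of any cocompact lattice in $\mathrm{Isom}(\mathbb H^3)$. So the word "systolic" in Theorem 1 must be used.

## 2. A metric form: loops with small steps

We replace pro-groups by something one can handle combinatorially. A *triangulated disc* is a finite simplicial complex homeomorphic to a closed disc. For a simplicial complex $X$, write $X^{(0)}$ for its vertex set, $d$ for the combinatorial distance on $X^{(0)}$, $X[W]$ for the full subcomplex spanned by $W\subset X^{(0)}$, and $B_n(x)=\{y\in X^{(0)}:d(x,y)\le n\}$. For a metric space $(A,\varrho)$ and $\varepsilon>0$, let $R_\varepsilon(A)$ be the flag complex with vertex set $A$ in which distinct $a,a'$ are adjacent iff $\varrho(a,a')<\varepsilon$. A loop is *null-homotopic* in a space if it extends over the disc; for a based loop this is the same as being trivial in $\pi_1$.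

A vertex map into a flag complex that sends adjacent vertices to equal or adjacent vertices is simplicial. So a vertex map $\varphi:T_0^{(0)}\to Z$ with steps $<\varepsilon$, where $T_0$ is a triangulated disc, is a disc in $R_\varepsilon(Z)$. Saturation will follow if, whenever such a disc has very small steps and its boundary vertices lie in $Y$, the boundary loop already dies in $R_\varepsilon(Y)$.

**Theorem 2 (no group action, linear control).** Let $X$ be a locally finite systolic complex with Gromov hyperbolic 1-skeleton, and let $\varrho$ be a visual metric on $Z=\partial X$. There is $\lambda\ge1$ such that for every subset $Y\subset Z$ and every $\varepsilon>0$: if $T_0$ is a triangulated disc and $\varphi:T_0^{(0)}\to Z$ satisfies $\varrho(\varphi(a),\varphi(b))<\varepsilon/\lambda$ for adjacent $a,b$ and $\varphi(\partial T_0^{(0)})\subset Y$, then $\varphi|_{\partial T_0}$ is null-homotopic in $R_\varepsilon(Y)$. Consequently $\partial X$ is pro-$\pi_1$-saturated.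

The disc $\varphi$ may wander all over $Z$; the new null-homotopy uses only points of $Y$.

## 3. Pushing a null-homotopy towards the base point

Fix a base vertex $O$ and for each $z\in Z$ a geodesic ray $r_z$ from $O$ to $z$. In a hyperbolic space, two points $z,z'$ are close in $Z$ if and only if $r_z$ and $r_{z'}$ stay close for a long time. So a disc $\varphi$ with very small steps can be carried into $X$ by $a\mapsto r_{\varphi(a)}(j)$ for every level $j$ up to some large $N$, and adjacent vertices land at bounded distance. Let $\gamma_j$ be the resulting loop at level $j$ coming from $\partial T_0$. It runs near the rays of $Y$. At level $N$ it bounds a disc that stays near level $N$, and sliding along the rays joins $\gamma_N$ to the lower loop $\gamma_M$ inside a collar near the rays of $Y$. We want to contract $\gamma_M$ near the points $r_y(M)$ with $y\in Y$.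

**First attempt.** $X$ is simply connected, and it will turn out that its balls are too; so contract $\gamma_M$ in $B_{M+C}(O)$. This says nothing. The contraction passes through points far from all rays of $Y$, and it exists for every loop. Take the degree-7 plane with $Y=Z=S^1$, and let $\gamma_M$ go once around $O$; it contracts in the ball. But the corresponding loop is essential in $R_\varepsilon(S^1)$ for small $\varepsilon$. To see this, choose $\varepsilon$ such that $\varrho$-distance $<\varepsilon$ implies Euclidean distance $<1$; then the affine extension $R_\varepsilon(S^1)\to\mathbb R^2$ sends each simplex into an open unit ball about a point of the circle, so it misses $0$, and the loop has winding number $\pm1$.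

**Second attempt.** Use the null-homotopy we have: down the collar, up to level $N$, across the top disc. Let $W$ be the set of vertices it uses. Below a certain level $m$ (which will be $M+C$) the set $W$ contains only vertices near the rays of $Y$. So it suffices to push the null-homotopy below level $m$ *without leaving $W$*. One would like to replace each vertex $x$ of the null-homotopy of maximal height $d(O,x)$ by a neighbour one level lower. This stops working at a definite point: a lower neighbour of $x$ exists in $X$, but it need not belong to $W$, and $W$ is an arbitrary set about which we know nothing.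

What we need is therefore a statement valid for all $W$.

**Theorem 3 (hereditary $\pi_1$-injectivity).** Let $X$ be a flag complex with 6-large vertex links, $m\in\mathbb Z$, and $h:X^{(0)}\to\mathbb Z$ a function such that

* (L) $|h(x)-h(y)|\le1$ for adjacent $x,y$;
* (S) if $h(x)>m$, then the neighbours $y$ of $x$ with $h(y)=h(x)-1$ are pairwise adjacent.

Then for every $W\subset X^{(0)}$, a closed edge path in $X[W\cap\{h\le m\}]$ that is null-homotopic in $X[W]$ is null-homotopic in $X[W\cap\{h\le m\}]$. In particular, if $X$ is systolic, this holds for $h=d(O,\cdot)$, any vertex $O$ and any $m\ge0$, where $\{h\le m\}=B_m(O)$.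

**A case by hand.** Let $X$ be the triangulation of the plane by equilateral triangles, $h=d(O,\cdot)$, and let $c$ be an embedded cycle in $X[W\cap B_m(O)]$ that is null-homotopic in $X[W]$. It bounds a disc $\Delta$ in the plane. If a point of $\Delta$ were missing from $X[W]$, then $c$ would have winding number $\pm1$ around it and could not contract in $X[W]$. So $\Delta\subset X[W]$. Can $\Delta$ contain a vertex $v\notin B_m(O)$? Write $v=O+\alpha u+\beta u'$ with $u,u'$ adjacent unit lattice vectors and $\alpha,\beta\ge0$; then $d(O,v)=\alpha+\beta$, and $v+u$ is one step further from $O$. So $v$ is joined to infinity by an edge path outside $B_m(O)$, disjoint from $c$, which contradicts the Jordan curve theorem. Hence all vertices of $\Delta$ are in $W\cap B_m(O)$, and $\Delta$ is the required null-homotopy.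

In general the disc is only mapped into $X$, and there is no escape to infinity; something must replace it.

**What goes wrong without the hypotheses.** Let $X$ be the cone with apex $x$ over a hexagon $u_1\dots u_6$, with $h(x)=1$, $h(u_i)=0$, $m=0$. Then (L) holds and the vertex links are 6-large, but (S) fails, because $u_1,u_3$ are not adjacent. The hexagon dies in $X$ and not in $\{h\le0\}$. Next let $X$ be the boundary of the icosahedron, $h=d(O,\cdot)$, $m=1$, $W=X^{(0)}\setminus\{O\}$. The pentagon of neighbours of $O$ bounds a disc in $X[W]$, while $X[W\cap B_1(O)]$ is that pentagon. The ball $X[B_1(O)]$ itself is a cone, so the failure is visible only for the smaller set $W$. Here the links are not 6-large, and (S) fails at the antipode of $O$.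

**How the proof will go.** Choose a null-homotopy with the fewest triangles and look at a vertex $p$ of maximal height $\ell>m$. By (S), the images of its lower neighbours are pairwise adjacent. If *all* neighbours of $p$ were lower, we could delete $p$ and fill the hole using only the remaining vertices, which are in $W$: a smaller disc. So we never replace $p$ by a new vertex; we only re-triangulate on the vertices present. In general $p$ also has neighbours of its own height. Then there is no contradiction at $p$ alone, but we shall see that $p$ must have many such neighbours. The cluster of top vertices cannot satisfy this at all its vertices at once, for a reason of Euler characteristic.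

## 4. Minimal discs and their flips

**Counting identity.** For a finite simplicial complex $P$ of dimension $\le2$, let $e(p),t(p)$ be the numbers of edges and triangles of $P$ at the vertex $p$. Since $\sum_p e(p)=2\,\#\text{edges}$ and $\sum_p t(p)=3\,\#\text{triangles}$,
$$\sum_p\kappa_P(p)=6\chi(P),\qquad \kappa_P(p)=6-3e(p)+2t(p).\tag{1}$$
In a triangulated disc an interior vertex has $e=t=\deg(p)$, so $\kappa(p)=6-\deg(p)$; a boundary vertex has $e=t+1$, so $\kappa(p)=3-t(p)$.

In this section $E$ is a connected, simply connected flag complex with 6-large vertex links, and $c$ is an embedded cycle in $E$, of length $\ge3$. In a flag complex the link of a vertex is the full subcomplex on its neighbours. A *filling* of $c$ is a pair $(T,f)$, where $T$ is a triangulated disc and $f:T\to E$ is simplicial and maps $\partial T$ isomorphically onto $c$. Fillings exist: extend $c$ continuously over a cone on $c$, using simple connectivity, and apply the following to this map (its image lies in a finite subcomplex) with $L$ the boundary.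

**(F2)** (Zeeman 1964) A continuous map from a finite simplicial complex that is simplicial on a subcomplex $L$ is homotopic rel $L$ to a simplicial map defined on a subdivision that leaves $L$ unsubdivided.

A filling is *minimal* if it has the least number of triangles among all fillings of $c$.

**Lemma 1.** Let $(T,f)$ be a minimal filling.

* (A) Every 3-cycle in $T$ bounds a triangle of $T$. Hence interior vertices have degree $\ge4$, and non-consecutive vertices of the link of an interior vertex are not adjacent in $T$.
* (B) $f$ is injective on every edge of $T$.
* (C) Every interior vertex has degree $\ge6$.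

*Proof.* **(A): short cycles.** By the Jordan–Schoenflies theorem a 3-cycle $abz$ in $T$ bounds a unique subdisc $F$, a subcomplex of $T$. Suppose $F$ is not a single triangle. Then $abz$ does not span a face of $T$, since such a face would be another disc bounded by the cycle. Replace $F$ by one triangle $abz$. The result is a simplicial complex, a triangulated disc with the same boundary and fewer triangles. The map $f$ is defined on the remaining vertices, and $f(a),f(b),f(z)$ are pairwise equal or adjacent, so $f$ extends because $E$ is flag. This contradicts minimality.

If an interior vertex $a$ had degree 3, its link would be a 3-cycle bounding the star of $a$, which consists of three triangles; contradiction. If $x_i,x_j\in\mathrm{lk}(a)$ are adjacent in $T$, then the 3-cycle $ax_ix_j$ bounds a triangle of $T$, so $x_i,x_j$ are consecutive in $\mathrm{lk}(a)$.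

**Retriangulation (R).** This is the tool for (B) and (C). Let $a$ be interior with link $x_1,\dots,x_d$; by (A), $d\ge4$. Delete $a$ and its $d$ triangles, and triangulate the $d$-gon $x_1\cdots x_d$ by $d-3$ non-crossing diagonals into $d-2$ triangles. By (A) the diagonals are not edges of $T$, and every new triangle contains a diagonal, so no simplex is created twice. The result is a triangulated disc with the same boundary and two fewer triangles. If the endpoints of every diagonal used had equal or adjacent $f$-images, $f$ would be simplicial on it. By minimality, no choice of non-crossing diagonals has this property.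

**(B): no collapsed edges.** Suppose $f(a)=f(b)$ for an edge $ab$. As $f$ is injective on the vertices of $\partial T$, one endpoint, say $a$, is interior. Use (R) at $a$ with all diagonals from $b$. Since $f(b)=f(a)$ is equal or adjacent to every $f(x_i)$, this is a contradiction.

**(C): degrees 4 and 5.** Let $a$ be interior of degree $d\in\{4,5\}$. By (B) the $f(x_i)$ are neighbours of $f(a)$ and form a closed walk in $\mathrm{lk}(f(a))$ with consecutive terms distinct.

Suppose two non-consecutive $x_i,x_j$ have equal images. If $d=4$, the diagonal $x_ix_j$ contradicts (R). If $d=5$, say $f(x_1)=f(x_3)$, use the diagonals $x_1x_3$ and $x_1x_4$; since $f(x_4)$ is adjacent to $f(x_3)=f(x_1)$, this contradicts (R).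

Otherwise the images form an embedded $d$-cycle in the 6-large complex $\mathrm{lk}(f(a))$, so this cycle has a diagonal. For $d=4$ this contradicts (R). For $d=5$ the first diagonal cuts off a triangle and leaves a 4-cycle, which has a diagonal too, not crossing the first. The two diagonals contradict (R). $\square$

The next lemma says that pairwise adjacent neighbours are expensive: $\beta$ of them in a row must be accompanied by at least four others.

**Lemma 2.** Let $(T,f)$ be minimal, $p$ an interior vertex, and $u_1,\dots,u_\beta$ ($\beta\ge2$) distinct consecutive vertices of the cycle $\mathrm{lk}(p)$ with pairwise equal or adjacent $f$-images. Then $\deg(p)\ge\beta+4$.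

*Proof.* We use induction on $\beta$, for all minimal fillings of $c$ simultaneously. For $\beta=2$ this is Lemma 1(C). Let $\beta\ge3$. Since $\deg(p)\ge6$, the vertices $u_1,u_3$ are not consecutive in $\mathrm{lk}(p)$, so by Lemma 1(A) they are not adjacent in $T$. Flip the edge $pu_2$: replace the triangles $pu_1u_2$, $pu_2u_3$ by $pu_1u_3$, $u_1u_2u_3$. Both new triangles contain the new edge $u_1u_3$, so we get a triangulated disc $T'$, with the same boundary (the edge $pu_2$ is interior because $p$ is) and the same number of triangles. As $f(u_1),f(u_3)$ are equal or adjacent, $f$ is simplicial on $T'$. So $(T',f)$ is again a minimal filling of $c$. In $T'$ the vertex $p$ is interior, $u_1,u_3,\dots,u_\beta$ are consecutive in $\mathrm{lk}(p)$, and $\deg_{T'}(p)=\deg_T(p)-1$. By induction $\deg_T(p)-1\ge(\beta-1)+4$. $\square$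

The lemma allows $\beta=\deg(p)$, and then it gives a contradiction: no interior vertex of a minimal filling has *all* its neighbours with pairwise equal or adjacent images.

## 5. The top cluster and its Euler characteristic: Theorem 3 for general $h$

Suppose Theorem 3 fails for some $W$.

**Step 1: an embedded cycle in a universal cover.** We must reach the setting of Section 4. Let $c=(c_0,\dots,c_l=c_0)$ be a *shortest* closed edge path in $X[W\cap\{h\le m\}]$ that is null-homotopic in $X[W]$ but not in $X[W\cap\{h\le m\}]$. Paths of length $\le 2$ are constant or run along an edge and back, so $l\ge3$. Let $K$ be the component of $X[W]$ containing $c$, and $q:\tilde K\to K$ its universal cover with the lifted simplicial structure. (We pass to the cover to make $c$ embedded. In $K$ a null-homotopic loop may return to a vertex while neither half is null-homotopic, as the commutator loop on a torus does.)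

$K$ is flag, being a component of a full subcomplex of $X$. Its vertex links are full subcomplexes of vertex links of $X$. A full subcomplex of a 6-large complex is 6-large, because a diagonal of a cycle has its ends on the cycle. So the vertex links of $K$ are 6-large.

A closed vertex star $\mathrm{St}(v)$ of $K$ is contractible, so it lifts at every $\tilde v$ over $v$. The lift contains every simplex of $\tilde K$ at $\tilde v$, because such a simplex is the lift at $\tilde v$ of its image. Hence closed stars of $\tilde K$ map isomorphically onto closed stars of $K$, and the vertex links of $\tilde K$ are 6-large. Also, two simplices of $\tilde K$ with the same vertices are lifts of the same simplex of $K$ at a common vertex, so they coincide; $\tilde K$ is a simplicial complex. It is flag: pairwise adjacent vertices of $\tilde K$, one of which is $\tilde a$, map to distinct pairwise adjacent vertices of $K$, which span a simplex; by uniqueness of lifts of edges at $\tilde a$, the lift of this simplex at $\tilde a$ is spanned by the given vertices. So Section 4 applies to $E=\tilde K$.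

Put $\tilde h=h\circ q$. Then (L) holds for $\tilde h$. Property (S) holds too: let $\tilde h(p)>m$, and let $u\ne u'$ be neighbours of $p$ with $\tilde h=\tilde h(p)-1$. Then $q(u)\ne q(u')$, since $q$ is injective on the star of $p$, and they are adjacent by (S) for $h$. So $q(p)q(u)q(u')$ is a triangle of $K$, and its lift at $p$ has vertices $p,u,u'$. Hence $u,u'$ are adjacent.

Let $\tilde c$ be a lift of $c$; it is closed, since $c$ is null-homotopic in $K$. It is an embedded cycle. Indeed, suppose $\tilde c_i=\tilde c_j$ with $0\le i<j\le l$, $(i,j)\ne(0,l)$. Then $c$ splits at $c_i=c_j$ into two shorter closed paths in $X[W\cap\{h\le m\}]$, namely $c_i\cdots c_j$ and $c_0\cdots c_ic_{j+1}\cdots c_l$. Both have closed lifts, so both are null-homotopic in $X[W]$. By the choice of $c$ both are null-homotopic in $X[W\cap\{h\le m\}]$, and therefore so is $c$; a contradiction.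

**Step 2: the top cluster.** Let $(T,f)$ be a minimal filling of $\tilde c$ in $\tilde K$. Call $\tilde h(f(v))$ the *height* of a vertex $v$ of $T$, and let $\ell$ be the maximal height. If $\ell\le m$, then $q\circ f$ is a null-homotopy of $c$ in $X[W\cap\{h\le m\}]$, a contradiction. So $\ell>m$.

Let $P_0$ be a connected component of the full subcomplex of $T$ spanned by the vertices of height $\ell$. It is disjoint from $\partial T$, where heights are $\le m$. We want a subcomplex of Euler characteristic 1, so we fill in the holes of $P_0$. Let $P$ be the complement in $T$ of the component of $T\setminus P_0$ containing $\partial T$. The other components of $T\setminus P_0$ are called *holes*; so $P$ is the union of $P_0$ and the holes.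

**Step 3: properties of $P$.** These are what the count needs.

*(i) $P$ is a subcomplex disjoint from $\partial T$.* Each open simplex of $T$ is connected, so it lies in $P_0$ or in one component of $T\setminus P_0$. These components are open in $T$. So $P$ is closed and a union of open simplices, that is, a subcomplex.

*(ii) $\chi(P)=1$.* A hole is open in $T$, nonempty and not all of $T$, so by connectedness of $T$ it is not closed. It is closed in $T\setminus P_0$, so its closure adds only points of $P_0$, and at least one. Thus the closure of each hole meets $P_0$ and lies in $P$, and $P$ is connected. The set $T\setminus P$ is connected and contains $\partial T$. Cap off $T$ by a disc to a sphere $S^2$; then $S^2\setminus P$ is connected and nonempty. Alexander duality $\tilde H^i(P;\mathbb Q)\cong\tilde H_{1-i}(S^2\setminus P;\mathbb Q)$ gives $H_1(P;\mathbb Q)=H_2(P;\mathbb Q)=0$. Hence $\chi(P)=1$.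

*(iii) $P$ is full in $T$.* A simplex with all vertices in $P_0$ has all vertices of height $\ell$, so it lies in the spanned full subcomplex and in the component $P_0$. If a simplex with all vertices in $P$ has a vertex $v$ in a hole, then its open simplex is disjoint from $P_0$ (otherwise the whole simplex would lie in $P_0$) and has $v$ in its closure. So it lies in the same hole, hence in $P$.

*(iv) Every vertex $v$ of $P\setminus P_0$ has all its neighbours in $P$.* The open edge from $v$ lies in the hole of $v$, so its other end lies in the closure of that hole, which is contained in $P$.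

*(v) If a vertex $p\in P_0$ has neighbours outside $P$, these neighbours have pairwise equal or adjacent $f$-images.* Let $u\notin P$ be a neighbour of $p$. It does not have height $\ell$, or it would belong to $P_0$. By Lemma 1(B), $f(u)$ is adjacent to $f(p)$; so by (L) and maximality of $\ell$ the height of $u$ is $\ell-1$. Since $\ell>m$, property (S) at $f(p)$ gives the claim.

**Step 4: $\kappa_P(p)\le0$ for every vertex $p$ of $P$.** All vertices of $P$ are interior in $T$. Put $d=\deg_T(p)\ge6$.

If all neighbours of $p$ are in $P$, then by fullness $e(p)=t(p)=d$ and $\kappa_P(p)=6-d\le0$.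

If no neighbour of $p$ is in $P$, then $p\in P_0$ by (iv), and by (v) Lemma 2 with $\beta=d$ gives $d\ge d+4$, which is impossible.

Otherwise $p\in P_0$ by (iv), and the vertices of the cycle $\mathrm{lk}(p)$ that lie in $P$ and those that do not form $s\ge1$ alternating runs of each kind. By fullness $e(p)$ is the number of neighbours in $P$, and $t(p)$ is the number of consecutive pairs inside the runs in $P$, so $t(p)=e(p)-s$. Hence
$$\kappa_P(p)=6-e(p)-2s,\qquad e(p)\ge s.\tag{2}$$
If $s\ge3$, then $\kappa_P(p)\le6-3s<0$. If $s=2$, then $\kappa_P(p)=2-e(p)\le0$. If $s=1$, let $\beta$ be the size of the run outside $P$, so that $e(p)=d-\beta$ and $\kappa_P(p)=4-e(p)$. For $\beta=1$ we have $e(p)\ge5$. For $\beta\ge2$, (v) and Lemma 2 give $d\ge\beta+4$, so $e(p)\ge4$. In both cases $\kappa_P(p)\le0$.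

**Step 5: the contradiction.** By (1) and (ii), $6=6\chi(P)=\sum_p\kappa_P(p)\le0$. This proves Theorem 3 for general $h$. $\square$

The case $s=1$ shows that nothing can be concluded at one vertex alone: a vertex with two lower neighbours and four neighbours in $P$ has $\kappa_P=0$ and is perfectly legal. Only the sum over the cluster is contradictory.

## 6. Distance functions on systolic complexes satisfy (S)

Let $X$ be systolic and $h=d(O,\cdot)$. Then (L) is clear, $X$ is flag by (F1), and its vertex links are 6-large. It remains to prove (S) at every $w\ne O$; this covers all $w$ with $h(w)>m$, since $m\ge0$.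

**Step 1: a bigon.** Let $d(O,w)=n\ge1$ and let $u\ne u'$ be neighbours of $w$ at distance $n-1$ from $O$; then $n\ge2$. Suppose $u,u'$ are not adjacent. Choose geodesics $w=a_0,a_1=u,\dots,a_n=O$ and $w=a_0',a_1'=u',\dots,a_n'=O$. Since $d(O,a_i)=d(O,a_i')=n-i$, coincidences occur only at equal indices. Let $k\ge2$ be the least positive index with $a_k=a_k'$. Then $a_0a_1\cdots a_k=a_k'a_{k-1}'\cdots a_1'a_0$ is an embedded cycle. Let $(T,f)$ be a minimal filling of it in $X$ (Section 4 applies to $E=X$), and denote the vertices of $\partial T$ by the same letters.

**Step 2: counting.** By (1) the numbers $\kappa(v)$ sum to $6$ over the vertices $v$ of $T$. We bound them.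

Interior vertices contribute $\le0$, by Lemma 1(C).

At $w$: if $t(w)=1$, then $u,u'$ would be adjacent in $T$, and hence in $X$, being distinct. So $t(w)\ge2$ and the contribution is $\le1$. At $a_k$ the contribution is $\le2$.

At $a_i$ with $1\le i\le k-1$: if $t(a_i)=1$, then $a_{i-1},a_{i+1}$ would be adjacent, contrary to geodesicity. So $t(a_i)\ge2$ and the contribution is $\le1$; it is $1$ for $t=2$, $0$ for $t=3$, and negative for $t\ge4$.

We claim that between two consecutive contributions $+1$ on this side there is a negative one. Otherwise there are $i<j$ with $t(a_i)=t(a_j)=2$ and $t(a_r)=3$ for $i<r<j$. Let $y_r$ be the third vertex of the triangle on the edge $a_ra_{r+1}$, for $i\le r\le j-1$. The two triangles at $a_i$ are $a_{i-1}a_iy_i$ and $a_iy_ia_{i+1}$, so $a_{i-1}$ is adjacent to $y_i$; likewise $y_{j-1}$ is adjacent to $a_{j+1}$. For $i<r<j$ the three triangles at $a_r$ are $a_{r-1}a_ry_{r-1}$, $a_ry_{r-1}y_r$, $a_ry_ra_{r+1}$, so $y_{r-1}$ is adjacent to $y_r$. Hence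
$$a_{i-1},\,y_i,\,y_{i+1},\dots,y_{j-1},\,a_{j+1}$$
is a path in $T$ of length $j-i+1<(j+1)-(i-1)$, and its image in $X$ contradicts the fact that the $a$'s form a geodesic.

So the vertices $a_1,\dots,a_{k-1}$ contribute $\le1$ in total, and so do $a_1',\dots,a_{k-1}'$. Altogether the sum is at most $1+2+1+1=5<6$, a contradiction. So (S) holds, and the proof of Theorem 3 is complete. $\square$

Taking $W=X^{(0)}$ gives a statement used several times below:

> (3) In a systolic complex, every closed edge path contained in $X[B_m(x)]$ is null-homotopic in $X[B_m(x)]$.

## 7. From rays to discs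

Now we carry out the plan of Section 3. The numbers $N$ and $D$ below are chosen so that the top disc, which reaches down to level $N-2C$, stays just above level $M+C$, where the descent ends.

**Proposition 4.** Let $X$ be a systolic complex, $O$ a vertex, $Z$ a set, and for each $z\in Z$ let $r_z:\{0,1,2,\dots\}\to X^{(0)}$ be a geodesic ray from $O$. Let $C\ge1$, $M\ge0$ be integers, $N=M+3C+1$, $D=6C+5$. Let $T_0$ be a triangulated disc and $\varphi:T_0^{(0)}\to Z$ a map with
$$d\big(r_{\varphi(a)}(j),r_{\varphi(b)}(j)\big)\le C\quad\text{for adjacent }a,b\text{ and }M\le j\le N.\tag{4}$$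
Let $Y_0=\varphi(\partial T_0^{(0)})$, and let $\Gamma$ be the flag complex on $Y_0$ with distinct $y,y'$ adjacent iff $d(r_y(M),r_{y'}(M))\le D$. Then $\varphi|_{\partial T_0}:\partial T_0\to\Gamma$ is a simplicial map that is null-homotopic in $\Gamma$.

*Proof.* The map is simplicial since $C\le D$. Let $y_0,\dots,y_l=y_0$ be the values of $\varphi$ along $\partial T_0$. For $M\le j\le N$ choose geodesics $g_i^j$ from $r_{y_i}(j)$ to $r_{y_{i+1}}(j)$; by (4) they have length $\le C$ (possibly $0$). Let $\gamma_j$ be the concatenation $g_0^jg_1^j\cdots g_{l-1}^j$.

**Step 1: the top disc.** We show that $\gamma_N$ is null-homotopic far from $O$. Map each vertex $a$ of $T_0$ to $r_{\varphi(a)}(N)$ and each edge to a geodesic of length $\le C$, using the $g_i^N$ on $\partial T_0$. The boundary of a triangle with a vertex $a$ goes to a closed path of length $\le3C$ through $x=r_{\varphi(a)}(N)$, so it is contained in $B_{2C}(x)$. By (3) it is null-homotopic in $X[B_{2C}(x)]$. Filling all triangles, we see that $\gamma_N$ is null-homotopic in $X[W_1]$, where $W_1=\{x\in X^{(0)}:d(O,x)\ge N-2C\}$, because $d(O,r_{\varphi(a)}(N))=N$.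

**Step 2: the collar.** We join $\gamma_N$ to $\gamma_M$ near the rays of $Y_0$. For $M\le j<N$ consider the closed path formed by $g_i^j$, $g_i^{j+1}$ and the edges $r_{y_i}(j)r_{y_i}(j+1)$, $r_{y_{i+1}}(j)r_{y_{i+1}}(j+1)$. Its length is $\le2C+2$ and it passes through $r_{y_i}(j)$, so it lies in $B_{C+1}(r_{y_i}(j))$. By (3) it is null-homotopic in $X[B_{C+1}(r_{y_i}(j))]$. Gluing these squares around the circle for each $j$, and then over $j$, we see that $\gamma_N$ and $\gamma_M$ are freely homotopic in $X[W_2]$, where $W_2=\bigcup_{i,\ M\le j<N}B_{C+1}(r_{y_i}(j))$.

**Step 3: the descent.** Here the hereditary statement is used. Let $W=W_1\cup W_2$. By Steps 1 and 2, $\gamma_M$ is null-homotopic in $X[W]$. Its vertices are in $W_2$ and within $C$ of some $r_{y_i}(M)$, so $\gamma_M$ lies in $X[W\cap B_{M+C}(O)]$. By Theorem 3 with $h=d(O,\cdot)$ and $m=M+C$, it is null-homotopic in $X[W']$, where $W'=W\cap B_{M+C}(O)$.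

Since $N-2C=M+C+1$, the set $W_1$ is disjoint from $B_{M+C}(O)$. So every $x\in W'$ lies in $W_2$, say $d(x,r_{y_i}(j))\le C+1$ with $j\ge M$. Then $j=d(O,r_{y_i}(j))\le(M+C)+(C+1)$, so
$$d(x,r_{y_i}(M))\le (C+1)+(j-M)\le3C+2.$$
Hence for each $x\in W'$ we can choose $\sigma(x)\in Y_0$ with $d(x,r_{\sigma(x)}(M))\le3C+2$. For adjacent $x,x'\in W'$ we get $d(r_{\sigma(x)}(M),r_{\sigma(x')}(M))\le(3C+2)+1+(3C+2)=D$. So $\sigma$ extends to a simplicial map $X[W']\to\Gamma$, and $\sigma\circ\gamma_M$ is null-homotopic in $\Gamma$.

**Step 4: comparison of $\sigma\circ\gamma_M$ with $\varphi|_{\partial T_0}$.** Let $s_i$ be the length of $g_i^M$, and let $\Theta$ be the subdivided circle with vertices $(i,t)$, $0\le i<l$, $0\le t\le s_i$, in cyclic lexicographic order ($i$ is read modulo $l$). It has at least $l\ge3$ vertices. Let $x_{i,t}$ be the $t$-th vertex of $g_i^M$, so $x_{i,s_i}=x_{i+1,0}=r_{y_{i+1}}(M)$. The map $(i,t)\mapsto\sigma(x_{i,t})$ is a reparametrization of $\sigma\circ\gamma_M$, and $(i,t)\mapsto y_i$ is a reparametrization of $\varphi|_{\partial T_0}$. We claim that they are contiguous simplicial maps $\Theta\to\Gamma$: for each edge of $\Theta$, the values of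 both maps at its ends are pairwise equal or adjacent in $\Gamma$, and so lie in a common simplex.

Two $\sigma$-values at the ends of an edge are equal or adjacent by Step 3. For $\sigma(x_{i,t})$ and $y_i$, with any $0\le t\le s_i$,
$$d(r_{\sigma(x_{i,t})}(M),r_{y_i}(M))\le(3C+2)+C\le D.$$
This settles all edges from $(i,t)$ to $(i,t+1)$. At the edge from $(i,s_i)$ to $(i+1,0)$ both $\sigma$-values are $\sigma(x_{i+1,0})$, which is equal or adjacent to $y_i$ by the estimate just made with $t=s_i$. Moreover $d(r_{\sigma(x_{i+1,0})}(M),r_{y_{i+1}}(M))\le3C+2$, because $x_{i+1,0}=r_{y_{i+1}}(M)$, and $d(r_{y_i}(M),r_{y_{i+1}}(M))\le C$. This proves the claim. Contiguous maps are homotopic, so $\varphi|_{\partial T_0}$ is null-homotopic in $\Gamma$. $\square$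

## 8. Visual metrics: the linear estimate of Theorem 2

Let $X$ be as in Theorem 2 and $Z=\partial X$, which is compact metrizable. Let $O$ be a base vertex. The 1-skeleton is a proper geodesic space, so for each $z\in Z$ there is a geodesic ray $r_z$ from $O$ to $z$. This is III.H.3.1 in Bridson–Haefliger, *Metric spaces of non-positive curvature*, cited as [BH]. Write $(x|y)_O=\frac12\big(d(O,x)+d(O,y)-d(x,y)\big)$ for the Gromov product, extended to the boundary as in [BH]. Fix $\delta\ge0$ such that:

* (H1) if $n\le(x|y)_O$, the points at distance $n$ from $O$ on geodesics $[O,x],[O,y]$ are at distance $\le\delta$ (thin triangles, [BH, III.H.1.17]);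
* (H2) if $x_i\to z$, $y_j\to z'$, then $(z|z')_O-2\delta\le\liminf_{i,j}(x_i|y_j)_O\le(z|z')_O$ ([BH, III.H.3.17]);
* (H3) the visual metric satisfies $k_1a^{-(z|z')_O}\le\varrho(z,z')\le k_2a^{-(z|z')_O}$ with $a>1$, $k_1,k_2>0$ ([BH, III.H.3.21]; such metrics exist and induce the topology of $Z$).

If $\varrho$ is given with respect to another base point $O'$, the products at $O$ and $O'$ differ by at most $d(O,O')$, so (H3) holds at $O$ with other constants. Put $C=\max(1,\lceil\delta\rceil)$ and $D=6C+5$.

**(V1)** *If $\varrho(z,z')<k_1a^{-(n+2\delta)}$, then $d(r_z(j),r_{z'}(j))\le C$ for all $j\le n$.* This is trivial if $z=z'$. Otherwise (H3) gives $(z|z')_O>n+2\delta$. So by (H2) $(r_z(i)|r_{z'}(i))_O>n$ for large $i$, and (H1) applies.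

**(V2)** *If $d(r_z(n),r_{z'}(n))\le D$, then $\varrho(z,z')\le k_2a^{-(n-D/2)}$.* The product $(r_z(i)|r_{z'}(j))_O=\frac12\big(i+j-d(r_z(i),r_{z'}(j))\big)$ is nondecreasing in $i$ and in $j$, by the triangle inequality. So by (H2) $(z|z')_O\ge(r_z(n)|r_{z'}(n))_O\ge n-D/2$, and (H3) applies.

*Proof of the first statement of Theorem 2.* Let
$$\lambda=\max\Big(1,\ \frac{k_2}{k_1}\,a^{D/2+3C+2+2\delta}\Big).$$
If $\varepsilon>k_2$, then all distances in $Y$ are $\le k_2<\varepsilon$, since Gromov products are $\ge0$; so $R_\varepsilon(Y)$ is a full simplex (possibly infinite-dimensional), hence contractible, and there is nothing to prove. Let $\varepsilon\le k_2$, and let $M\ge0$ be the least integer with $k_2a^{-(M-D/2)}<\varepsilon$. Then $M\ge1$, as $k_2a^{D/2}>k_2\ge\varepsilon$, and by minimality $\varepsilon\le k_2a^{-(M-1-D/2)}$. With $N=M+3C+1$,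
$$\varepsilon/\lambda\le k_1a^{-(M-1-D/2)-D/2-3C-2-2\delta}=k_1a^{-(N+2\delta)}.$$
Let $T_0,\varphi$ be as in Theorem 2. By (V1) with $n=N$ the hypothesis (4) of Proposition 4 holds, so $\varphi|_{\partial T_0}$ is null-homotopic in $\Gamma$. By (V2) with $n=M$ and the choice of $M$, points adjacent in $\Gamma$ are at distance $<\varepsilon$. So $\Gamma\subset R_\varepsilon(Y_0)\subset R_\varepsilon(Y)$. $\square$

## 9. From small steps to pro-groups

For a compact metric space $(Z,\varrho)$ and closed $Y\subset Z$ consider the condition

> $(*)$ for every $\varepsilon>0$ there is $\eta\in(0,\varepsilon]$ such that for every triangulated disc $T_0$ and $\varphi:T_0^{(0)}\to Z$ with $\varrho(\varphi(a),\varphi(b))<\eta$ for adjacent $a,b$ and $\varphi(\partial T_0^{(0)})\subset Y$, the loop $\varphi|_{\partial T_0}$ is null-homotopic in $R_\varepsilon(Y)$.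

*$(*)$ does not depend on the metric inducing the topology of $Z$.* Let $(*)$ hold for $\varrho$, let $\varrho'$ be another such metric and $\varepsilon'>0$. By compactness there is $\varepsilon>0$ such that $\varrho<\varepsilon$ implies $\varrho'<\varepsilon'$. Take $\eta$ from $(*)$ for $\varrho,\varepsilon$, and then $\eta'\in(0,\varepsilon']$ such that $\varrho'<\eta'$ implies $\varrho<\eta$. If $\varphi$ has $\varrho'$-steps $<\eta'$, it has $\varrho$-steps $<\eta$, so $\varphi|_{\partial T_0}$ is null-homotopic in $R_\varepsilon^{\varrho}(Y)\subset R_{\varepsilon'}^{\varrho'}(Y)$.

**Lemma 5.** If $(*)$ holds, then $\text{pro-}\pi_1(Y,z_0)\to\text{pro-}\pi_1(Z,z_0)$ is a monomorphism for every $z_0\in Y$.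

*Proof.* Embed $Z$ in the compact convex Hilbert cube $Q=\prod_k[0,1/k]\subset\ell^2$ and use the metric of $\ell^2$. For closed $A\subset Q$ let $N_\mu(A)$ be its open $\mu$-neighbourhood in $Q$.

**Step 0: neighbourhoods compute pro-$\pi_1$.** We replace abstract approximations by neighbourhoods in $Q$, in which straight-line homotopies are available. Let $I_n=\prod_{k\le n}[0,1/k]$, with projections $\pi_n:Q\to I_n$ and $p_n:I_{n+1}\to I_n$. For $A=Y,Z$ define inductively compact polyhedra $P_n(A)\subset I_n$ as follows. Choose a cubical subdivision of $I_n$ with cells of diameter $<1/n$, and let $P_n(A)$ be the union of the closed cells that meet $\pi_n(A)$. This is a neighbourhood of $\pi_n(A)$ in $I_n$, because the cells not meeting $\pi_n(A)$ have closed union. It lies in the $\frac1n$-neighbourhood of $\pi_n(A)$, and $P_n(Y)\subset P_n(Z)$. When $P_n(A)$ is given, the compact set $\pi_{n+1}(A)$ lies in the interior of $p_n^{-1}(P_n(A))$, so if the subdivision of $I_{n+1}$ is fine enough, then $p_n(P_{n+1}(A))\subset P_n(A)$ for $A=Y,Z$.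

Put $U_n(A)=\pi_n^{-1}(P_n(A))$. Then $U_1(A)\supset U_2(A)\supset\cdots$ are neighbourhoods of the compact set $A$, so each contains some $N_{1/k}(A)$. If $x\in U_n(A)$, there is $z\in A$ with $|\pi_n(x)-\pi_n(z)|<1/n$, so $|x-z|^2<\varepsilon_n^2:=n^{-2}+\sum_{k>n}k^{-2}$; thus $U_n(A)\subset N_{\varepsilon_n}(A)$ with $\varepsilon_n\to0$. Hence $\varprojlim P_n(A)=\bigcap_nU_n(A)=A$. So $(P_n(A),\pi_n(z_0))$ is an inverse sequence of pointed compact polyhedra with limit $(A,z_0)$, and the inclusions $P_n(Y)\subset P_n(Z)$ form a level map with limit $i$. Since $U_n(A)=P_n(A)\times\prod_{k>n}[0,1/k]$, the map $\pi_n:U_n(A)\to P_n(A)$ is a homotopy equivalence, so $\text{pro-}\pi_1(A,z_0)$ is represented by $(\pi_1(U_n(A),z_0))_n$ with inclusion-induced maps. The nested families $U_n(A)$ and $N_{1/k}(A)$ interleave: each member of one contains a member of the other. So $\text{pro-}\pi_1(A,z_0)$ is also represented by $(\pi_1(N_{1/k}(A),z_0))_k$, compatibly with $Y\subset Z$, as all maps are induced by inclusions. Thus $i^*_{\rm pro}$ is represented by the level morphism $f_k:G_k\to H_k$ induced by inclusion, where $G_k=\pi_1(N_{1/k}(Y),z_0)$ and $H_k=\pi_1(N_{1/k}(Z),z_0)$.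

**Step 1: loops that die in $Z$ die in $Y$, with loss of scale.** *For each $\varepsilon>0$ there is $\mu\in(0,\varepsilon)$ such that a loop $\omega$ at $z_0$ in $N_\mu(Y)$ which is null-homotopic in $N_\mu(Z)$ is null-homotopic in $N_\varepsilon(Y)$.*

Take $\eta\le\varepsilon$ from $(*)$ (for the $\ell^2$ metric) and $\mu=\eta/5$. Let $H:D^2\to N_\mu(Z)$ extend $\omega$. Triangulate $D^2$ as $T_0$, with the base point a vertex, so finely that $H$ maps every simplex to a set of diameter $<\mu$. For each vertex $b$ choose $\varphi(b)\in Z$ with $|\varphi(b)-H(b)|<\mu$, with $\varphi(b)\in Y$ if $b\in\partial T_0$, and with $\varphi(\text{base point})=z_0$. Adjacent vertices have $\varphi$-values at distance $<3\mu<\eta$. By $(*)$, $\varphi|_{\partial T_0}$ extends to a map of a disc into $R_\varepsilon(Y)$.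

The affine map $\theta:R_\varepsilon(Y)\to Q$, $\sum t_iy_i\mapsto\sum t_iy_i$, is continuous, as it is so on each simplex. Its image lies in $N_\varepsilon(Y)$, since a simplex with vertex $y_0$ maps into the convex open $\varepsilon$-ball at $y_0$. So the loop $\theta\circ\varphi|_{\partial T_0}$, based at $z_0$, extends over a disc in $N_\varepsilon(Y)$ and is trivial in $\pi_1(N_\varepsilon(Y),z_0)$.

It remains to compare it with $\omega$. Let $s$ be in a boundary edge with endpoints $b,b'$. Then
$$|\omega(s)-\varphi(b)|\le|\omega(s)-\omega(b)|+|\omega(b)-\varphi(b)|<2\mu,$$
and $\theta\varphi(s)$ lies on the segment from $\varphi(b)$ to $\varphi(b')$, of length $<3\mu$. So both points lie in the open ball of radius $3\mu<\varepsilon$ around $\varphi(b)\in Y$, which is convex. The straight-line homotopy from $\omega$ to $\theta\circ\varphi|_{\partial T_0}$ therefore runs in $N_\varepsilon(Y)$, and it fixes the base point. Hence $\omega$ is trivial in $\pi_1(N_\varepsilon(Y),z_0)$.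

**Step 2: monomorphy.** Given $k$, apply Step 1 with $\varepsilon=1/k$ and choose $j\ge k$ with $1/j\le\mu$. With $g_{kj}:G_j\to G_k$ the bonding map, Step 1 says
$$\ker f_j\subset\ker g_{kj}.\tag{5}$$
Let $\alpha,\beta:(K_s)\to(G_k)$ satisfy $f\alpha=f\beta$. Given $k$, take $j$ as in (5). As $f_j\alpha_j=f_j\beta_j$ in the direct limit, there are an index $s$ and homomorphisms $A,B:K_s\to G_j$ representing $\alpha_j,\beta_j$ such that $f_jA=f_jB$. Then $A(x)B(x)^{-1}\in\ker f_j\subset\ker g_{kj}$ for all $x\in K_s$, so $g_{kj}A=g_{kj}B$. These represent $\alpha_k$ and $\beta_k$. So $\alpha_k=\beta_k$ for all $k$, that is, $\alpha=\beta$. $\square$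

**End of the proof of Theorem 2.** By Section 8, $(*)$ holds with $\eta=\varepsilon/\lambda$ for every closed $Y\subset\partial X$. Lemma 5 gives saturation. $\square$

**Proof of Theorem 1.** Let $G$ be word hyperbolic, acting geometrically on a systolic complex $X$. We check that $X$ is locally finite. Vertex stabilizers are finite and there are finitely many orbits of edges. For a vertex $v$ and an edge $e$, the set $\{g:v\in ge\}$ is the union over the two ends $u$ of $e$ of the sets $\{g:gu=v\}$, each of which is empty or a coset of the finite stabilizer of $u$. So each orbit of edges contains only finitely many edges at $v$, and $X$ is locally finite. By the Milnor–Švarc lemma $G$ is quasi-isometric to the 1-skeleton of $X$, which is therefore hyperbolic, with $\partial X\cong\partial G$. If $G$ is finite, $\partial G=\emptyset$ and there is nothing to prove. Otherwise apply Theorem 2; pro-$\pi_1$-saturation is a topological property. $\blacksquare$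

## 10. Rays without hyperbolicity, pairs of closed sets, and hyperbolic 3-space

Hyperbolicity entered only through (V1) and (V2), and only qualitatively as far as saturation is concerned. Let $X$ be a systolic complex and $Z$ a compact metric space with geodesic rays $(r_z)_{z\in Z}$ from a vertex $O$ such that

* for some integer $C\ge1$: for every $n$ there is $\eta>0$ such that $\varrho(z,z')<\eta$ implies $d(r_z(j),r_{z'}(j))\le C$ for all $j\le n$;
* for all $\varepsilon,D>0$ there is $n$ such that $d(r_z(n),r_{z'}(n))\le D$ implies $\varrho(z,z')<\varepsilon$.

**Theorem 6.** Such a $Z$ is pro-$\pi_1$-saturated.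

*Proof.* Given $\varepsilon$, take $D=6C+5$ and let $M$ be the $n$ from the second condition. Put $N=M+3C+1$, and let $\eta$, which we may take $\le\varepsilon$, be the constant from the first condition with $n=N$. If $\varphi$ has steps $<\eta$ and $\varphi(\partial T_0^{(0)})\subset Y$, then (4) holds, and Proposition 4 shows that $\varphi|_{\partial T_0}$ is null-homotopic in $\Gamma\subset R_\varepsilon(Y)$. So $(*)$ holds for every closed $Y$. Apply Lemma 5. $\square$

**Relative form.** Let $G$ be as in Theorem 1, $Y\subset Y'\subset\partial G$ closed, and $z_0\in Y$. Then $\text{pro-}\pi_1(Y,z_0)\to\text{pro-}\pi_1(Y',z_0)$ is a monomorphism as well. Indeed, its composition with the morphism to $\text{pro-}\pi_1(\partial G,z_0)$ is one, and if $\psi f$ is a monomorphism then so is $f$.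

**The systolic hypothesis.** It cannot be dropped from Theorem 1: for a cocompact lattice in $\mathrm{Isom}(\mathbb H^3)$ the boundary is $S^2$, and for an equator $Y=S^1$ the morphism is $\mathbb Z\to0$. On the other hand, Theorem 1 shows that pro-$\pi_1$-saturation of the Gromov boundary does not distinguish hyperbolic systolic groups from 7-systolic ones.
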